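# Bounded biorthogonal functions without interpolation in Bargmann–Fock spaces of several variables

## 1. Biorthogonal families of kernels: bounded versus Bessel

Suppose you want to prescribe, with square-summable data, the suitably normalized values of an entire function at the points of a set $\Lambda\subset\mathbb C^n$. A natural first step is to look for functions $f_\lambda$ that take the right value at $\lambda$ and vanish at all other points of $\Lambda$, with norms bounded independently of $\lambda$. The answer that one would first guess is that this is enough: if such a bounded family exists, every square-summable set of data can be interpolated. In one variable this guess is a theorem. Let us set it up precisely and then test it.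

**Definition (admissible weight).** Let $n\ge1$. A plurisubharmonic function $\phi:\mathbb C^n\to\mathbb R$ is *admissible* if $i\partial\bar\partial\phi\simeq i\partial\bar\partial|z|^2$ in the sense of positive currents, where $A\simeq B$ means that $A\le CB$ and $B\le CA$ for some constant $C>0$.

The model is $\phi(z)=\frac\pi2|z|^2$, for which $i\partial\bar\partial\phi=\frac\pi2\, i\partial\bar\partial|z|^2$.

**Definition (the space).** $\mathcal F_\phi=\mathcal F_\phi(\mathbb C^n)$ is the Hilbert space of entire functions with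
$$\|f\|_\phi^2=\int_{\mathbb C^n}|f(z)|^2e^{-2\phi(z)}\,dm(z)<\infty ,$$
where $m$ is Lebesgue measure. For $1\le p<\infty$ we also write $\|f\|_{p,\phi}^p=\int|f|^pe^{-p\phi}\,dm$, and $\mathcal F^p_\phi$ is the corresponding space of entire functions.

Recall that the reproducing kernel $K_\lambda=K_\lambda^\phi$ is the element of $\mathcal F_\phi$ with $\langle f,K_\lambda\rangle_\phi=f(\lambda)$. Hence $\|K_\lambda\|^2=K_\lambda(\lambda)$ and $\|K_\lambda\|=\sup\{|f(\lambda)|:\|f\|_\phi\le1\}$. With $k_\lambda=K_\lambda/\|K_\lambda\|$ we get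
$$\langle f,k_\lambda\rangle_\phi=\frac{f(\lambda)}{\|K_\lambda\|}.$$
These are the normalized values. I drop $\phi$ from the notation when it is fixed.

**Definition (interpolation set).** A countable $\Lambda\subset\mathbb C^n$ is an *interpolation set* for $\mathcal F_\phi$ if for every $(c_\lambda)\in l^2(\Lambda)$ there is $f\in\mathcal F_\phi$ with $\langle f,k_\lambda\rangle=c_\lambda$ for all $\lambda\in\Lambda$.

We use the following known criterion: $\Lambda$ is an interpolation set if and only if there are $f_\lambda\in\mathcal F_\phi$ with $\langle f_\lambda,k_\nu\rangle=\delta_{\lambda\nu}$ for all $\lambda,\nu\in\Lambda$, and $(f_\lambda)$ is a *Bessel sequence*, that is, $\sum_\lambda|\langle f,f_\lambda\rangle|^2\le C\|f\|^2$ for all $f\in\mathcal F_\phi$.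

**Definition (weak interpolation set).** A countable $\Lambda$ is a *weak interpolation set* if there are $f_\lambda\in\mathcal F_\phi$ with $\langle f_\lambda,k_\nu\rangle=\delta_{\lambda\nu}$ and $\sup_\lambda\|f_\lambda\|<\infty$.

Equivalently, the unit vectors $k_\lambda$ are *uniformly minimal*: each has distance at least some fixed $\delta>0$ from the closed span of the others. If $\|f_\lambda\|\le M$ and $y$ is in the span of the others, then $1=\langle f_\lambda,k_\lambda-y\rangle$ up to conjugation, so $\|k_\lambda-y\|\ge1/M$. Conversely, if $q$ is $k_\lambda$ minus its projection onto the closed span of the others, then $f_\lambda=q/\|q\|^2$ is biorthogonal and has norm $1/\|q\|\le 1/\delta$.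

Every interpolation set is a weak one: put $f=f_\lambda$ in the Bessel inequality and keep one term to get $\|f_\lambda\|^4\le C\|f_\lambda\|^2$. Seip and Schuster showed that for $n=1$ the converse also holds. The guess is that it holds for every $n$.

**Test on finite sets.** Let $\phi=\frac\pi2|z|^2$ and let $\Lambda$ be finite. Polynomials lie in $\mathcal F_\phi$, and a product of affine functions vanishes at all points of $\Lambda$ but one, so biorthogonal functions exist. A finite family is bounded and Bessel. Both properties hold, and the guess survives.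

**Test in an abstract Hilbert space.** Is the guess a soft fact about unit vectors? No. On $\mathbb T=\mathbb R/\mathbb Z$, with $|x|\le\frac12$, consider $E_k(x)=e^{2\pi ikx}$, $k\in\mathbb Z$, in $L^2(|x|^{1/2}dx)$. These vectors have equal norms and dense span. The unique biorthogonal family is $E_k|x|^{-1/2}$, whose squared norm is $\int|x|^{-1/2}dx=2\sqrt2$ for each $k$. So the family is bounded. If it were Bessel, then applying the inequality to $P=\sum c_kE_k$ would give $\int|P|^2dx\le C\int|P|^2|x|^{1/2}dx$ for trigonometric polynomials. By Fejér means this extends to bounded $P$, and $P=\mathbf 1_{\{|x|<r\}}$ gives $2r\le 2C\,r^{1/2}\,r$, which is false for small $r$.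

So a weight that vanishes at a point, but whose inverse is still integrable, separates the two notions. We shall see that lattices of points produce exactly such weights on a torus of dimension $2n$. In one variable the weight is forced to be on the wrong side of the integrability border. In several variables it is not.

The guess is false for every $n\ge2$. For $n\ge1$ put
$$\Lambda_n=\Big\{\lambda\in\mathbb Z[i]^n:\ \sum_j\operatorname{Im}\lambda_j\equiv0\bmod n\Big\}.$$
Here are the three statements to be proved.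

**Theorem A.** Let $n\ge2$ and $\phi(z)=\frac\pi2|z|^2$. Then $\Lambda_n$ is a weak interpolation set but not an interpolation set for $\mathcal F_\phi(\mathbb C^n)$. The same conclusion holds, with $B^{-1}\Lambda_n$ for a suitable $B\in GL_n(\mathbb C)$, for every admissible $\phi$ of the form $\phi=|Az|^2+\operatorname{Re}h+O(1)$ with $A\in GL_n(\mathbb C)$ and $h$ entire.

**Theorem B.** In Theorem A, with $\phi=\frac\pi2|z|^2$, the biorthogonal functions can be chosen with $|f_\lambda(z)|e^{-\phi(z)}\le C(1+|z-\lambda|)^{-(2n-1)}$. Hence $\sup_\lambda\|f_\lambda\|_{p,\phi}<\infty$ for every $p>\frac{2n}{2n-1}$.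

**Theorem C.** Let $n\ge1$, let $\phi$ be admissible on $\mathbb C^n$, and let $\Lambda\subset\mathbb C^n$ be countable. The following are equivalent:

* (a) $\Lambda$ is an interpolation set for $\mathcal F_\phi$;
* (b) there are $f_\lambda\in\mathcal F^1_\phi\ (\subset\mathcal F_\phi)$ with $\langle f_\lambda,k_\nu\rangle=\delta_{\lambda\nu}$ and $\sup_\lambda\|f_\lambda\|_{1,\phi}<\infty$;
* (c) there are such $f_\lambda$ with $|f_\lambda(z)|e^{-\phi(z)}\le Ce^{-c|z-\lambda|}$, where $C,c>0$ do not depend on $\lambda$.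

So a uniform $\mathcal F^1$ bound on the biorthogonal functions characterizes interpolation in all dimensions, while by Theorems A and B an $\mathcal F^p$ bound does not suffice in dimension $n\ge2$ when $p>\frac{2n}{2n-1}$. Since $2>\frac{2n}{2n-1}$ exactly when $n>1$, the exponent $p=2$ fails for all $n\ge2$. Since $\frac{2n}{2n-1}\to1$, no $p>1$ works in all dimensions.

For $n=2$ the set of Theorem A is $\Lambda_2=\{(a,b)\in\mathbb Z[i]^2:\operatorname{Im}a\equiv\operatorname{Im}b\bmod 2\}$.

## 2. The lattice Gram matrix as a periodic symbol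

Until Section 6 the weight is $\phi(z)=\frac\pi2|z|^2$, and $\langle z,w\rangle=\sum z_j\bar w_j$ for points of $\mathbb C^n$. Then $K_w(z)=e^{\pi\langle z,w\rangle}$, $\|K_w\|=e^{\frac\pi2|w|^2}=e^{\phi(w)}$, and
$$k_w(z)=e^{\pi\langle z,w\rangle-\frac\pi2|w|^2},\qquad \langle f,k_w\rangle=f(w)e^{-\phi(w)}.$$

**Step 1: the Gram matrix depends only on differences.** The aim is to turn inner products of kernels into Fourier coefficients. For all $z,w$,
$$\langle k_z,k_w\rangle=e^{\pi\langle w,z\rangle-\frac\pi2|z|^2-\frac\pi2|w|^2}=e^{-\frac\pi2|z-w|^2}e^{i\pi\operatorname{Im}\langle w,z\rangle}.\tag{1}$$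
Take $\lambda=u+iv$, $\mu=u'+iv'$ with $u,v,u',v'\in\mathbb Z^n$. Then $\operatorname{Im}\langle\mu,\lambda\rangle=v'\cdot u-u'\cdot v$, so
$$\langle k_\lambda,k_\mu\rangle=e^{-\frac\pi2|\lambda-\mu|^2}(-1)^{v'\cdot u+v\cdot u'}.$$
The sign is not a function of $\lambda-\mu$, but a change of signs of the vectors repairs this, because
$$(v-v')\cdot(u-u')\equiv v\cdot u+v'\cdot u'+v'\cdot u+v\cdot u'\pmod 2.$$
Put $\varepsilon(\lambda)=(-1)^{v\cdot u}$ and $e_\lambda=\varepsilon(\lambda)k_\lambda$. Then
$$\langle e_\lambda,e_\mu\rangle=\gamma(\lambda-\mu),\qquad \gamma(u+iv)=(-1)^{v\cdot u}e^{-\frac\pi2(|u|^2+|v|^2)},\tag{2}$$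
and $\gamma$ is even.

**Step 2: lattices and invariant functions.** We allow a family of lattices wide enough for the tests and for the theorem. Fix $a\in\mathbb Z^n$ and $N\ge1$, and let
$$\Lambda=\{u+iv\in\mathbb Z[i]^n:\ a\cdot v\equiv0\bmod N\}.$$
This is a subgroup of finite index. For $N=1$ it is $\mathbb Z[i]^n$; for $a=(1,\dots,1)$, $N=n$ it is $\Lambda_n$.

Let $x=(s,t)\in\mathbb T^{2n}=(\mathbb R/\mathbb Z)^{2n}$ with $s,t\in\mathbb T^n$, and $E_{u+iv}(x)=e^{2\pi i(u\cdot s+v\cdot t)}$. Let $\tau$ be the translation $t\mapsto t+\frac1Na$, and call a function *invariant* if it is $\tau$-invariant. Composing with $\tau$ multiplies the Fourier coefficient at $(u,v)$ by $e^{2\pi ia\cdot v/N}$. So $P\in L^1(\mathbb T^{2n})$ is invariant if and only if its Fourier coefficients are supported on $\Lambda$, and $\{E_\lambda\}_{\lambda\in\Lambda}$ is an orthonormal basis of the invariant functions in $L^2(\mathbb T^{2n})$. Define the *symbol*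
$$G=\sum_{\lambda\in\Lambda}\gamma(\lambda)E_\lambda ,$$
a $C^\infty$ invariant function.

**Step 3: the symbol as an average of products.** This shows that $G\ge0$ and locates its zeros. Let $g$ be the symbol of $\mathbb Z[i]\subset\mathbb C$,
$$g(s,t)=\sum_{u,v\in\mathbb Z}(-1)^{uv}e^{-\frac\pi2(u^2+v^2)}e^{2\pi i(us+vt)},\qquad (s,t)\in\mathbb T^2 .$$
Since $\frac1N\sum_{k=0}^{N-1}e^{2\pi ik\,a\cdot v/N}$ is $1$ if $N\mid a\cdot v$ and $0$ otherwise, and since $\gamma$ and $E$ factor over coordinates,
$$G(s,t)=\frac1N\sum_{k=0}^{N-1}\ \prod_{j=1}^n g\big(s_j,\,t_j+\tfrac{ka_j}N\big).\tag{3}$$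

**Lemma 1.** $g\ge0$ on $\mathbb T^2$, $g$ vanishes exactly at $(\frac12,\frac12)$, and $g(y)\simeq\mathrm{dist}(y,(\frac12,\frac12))^2$.

*Proof.* The point is that $g$ is the squared modulus of a theta function. Put $Z(s,t)=\sum_{m\in\mathbb Z}e^{-\pi(t-m)^2}e^{2\pi ims}$. Expand $|Z|^2$ as a double sum over $m,l$ and put $u=m-l$. Since
$$(t-m)^2+(t-m+u)^2=2\big(t-m+\tfrac u2\big)^2+\tfrac{u^2}2,$$
we get
$$|Z(s,t)|^2=\sum_ue^{-\frac\pi2u^2}e^{2\pi ius}\sum_me^{-2\pi(t+\frac u2-m)^2}.$$
Poisson summation gives
$$\sum_me^{-2\pi(y-m)^2}=\tfrac1{\sqrt2}\sum_ve^{-\frac\pi2v^2}e^{2\pi ivy}.\tag{4}$$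
With $y=t+\frac u2$ we have $e^{2\pi ivy}=(-1)^{uv}e^{2\pi ivt}$, so $g=\sqrt2\,|Z|^2\ge0$.

Next, $Z(s,t)=e^{-\pi t^2}\vartheta(s-it)$ with $\vartheta(\zeta)=\sum_me^{-\pi m^2+2\pi im\zeta}$, an entire function that is not identically zero. It satisfies $\vartheta(\zeta+1)=\vartheta(\zeta)$. Since $-\pi m^2-2\pi m=-\pi(m+1)^2+\pi$, it also satisfies $\vartheta(\zeta+i)=e^{\pi-2\pi i\zeta}\vartheta(\zeta)$. Choose a translate of the unit square with no zero of $\vartheta$ on its boundary. In $\oint\vartheta'/\vartheta\,d\zeta$ the vertical sides cancel. On the horizontal ones $(\vartheta'/\vartheta)(\zeta+i)=(\vartheta'/\vartheta)(\zeta)-2\pi i$, so the integral is $2\pi i$. By the argument principle $\vartheta$ has exactly one zero modulo $\mathbb Z+i\mathbb Z$, and it is simple. It is at $\frac{1+i}2$, because in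
$$\vartheta\big(\tfrac{1+i}2\big)=\sum_m(-1)^me^{-\pi(m^2+m)}$$
the terms $m$ and $-1-m$ cancel. The condition $s-it\equiv\frac{1+i}2$ means $s=t=\frac12$ in $\mathbb T$. A simple zero gives $|Z|^2\simeq\mathrm{dist}^2$ near this point, and elsewhere compactness applies. $\square$

A check by hand: at $(\frac12,\frac12)$ the sign of the term $(u,v)$ is $(-1)^{uv+u+v}$, which is $+1$ if $u,v$ are both even and $-1$ otherwise. So $g(\frac12,\frac12)=2S_e^2-S^2$ with $S=\sum_me^{-\frac\pi2m^2}$ and $S_e=\sum_me^{-2\pi m^2}$. By (4) at $y=0$, $S=\sqrt2\,S_e$, so the value is $0$, as it should be.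

In particular, by (3), $G\ge0$, and $G>0$ almost everywhere, since the term $k=0$ is positive off a null set.

## 3. Reading both properties off the symbol

**Proposition 2.** Let $\Lambda$ and $G$ be as in Step 2, and $\phi=\frac\pi2|z|^2$. Then $\Lambda$ is a weak interpolation set if and only if $\int_{\mathbb T^{2n}}G^{-1}dx<\infty$, and it is an interpolation set if and only if $G$ has no zero.

*Proof.* **Step 1: a unitary model.** For finite sums, (2) and evenness of $\gamma$ give
$$\Big\|\sum c_\lambda e_\lambda\Big\|^2=\sum_{\lambda,\mu}c_\lambda\bar c_\mu\gamma(\lambda-\mu)=\int\Big|\sum c_\lambda E_\lambda\Big|^2G\,dx,\tag{5}$$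
because $\int E_\lambda\bar E_\mu G\,dx=\gamma(\mu-\lambda)$. So $e_\lambda\mapsto E_\lambda$ extends to a unitary $U$ from $V=\overline{\mathrm{span}}\{e_\lambda\}\subset\mathcal F_\phi$ onto the closure $H$ of $\mathrm{span}\{E_\lambda\}_{\lambda\in\Lambda}$ in $L^2(G\,dx)$.

**Step 2: what $H$ is.** We want to plug in functions like $E_\lambda/G$ and indicator functions. Let $P$ be bounded and invariant. Its Fejér means are trigonometric polynomials with frequencies in $\Lambda$, and
$$\text{the Fejér means of }P\text{ converge to }P\text{ in }L^2(dx)\text{ and hence in }L^2(G\,dx),\tag{6}$$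
since $G$ is bounded. If $P$ is invariant and only in $L^2(G\,dx)$, its truncations $P\mathbf 1_{\{|P|\le R\}}$ are bounded and invariant and converge to $P$ in $L^2(G\,dx)$. Conversely, limits of invariant functions are invariant, as $G>0$ a.e. Hence $H$ is the set of all invariant functions in $L^2(G\,dx)$.

**Step 3: if $1/G$ is integrable, $\Lambda$ is a weak interpolation set.** We have $\int|E_\lambda/G|^2G\,dx=\int G^{-1}dx<\infty$, and $E_\lambda/G$ is invariant, so $E_\lambda/G\in H$. Put
$$\tilde f_\lambda=U^{-1}(E_\lambda/G),\qquad f_\lambda=\varepsilon(\lambda)\tilde f_\lambda.\tag{7}$$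
Then $\langle\tilde f_\lambda,e_\mu\rangle=\int\frac{E_\lambda}G\,\bar E_\mu\,G\,dx=\delta_{\lambda\mu}$, so $\langle f_\lambda,k_\mu\rangle=\varepsilon(\lambda)\varepsilon(\mu)\delta_{\lambda\mu}=\delta_{\lambda\mu}$, and $\|f_\lambda\|^2=\int G^{-1}dx$ for every $\lambda$.

**Step 4: the converse.** Suppose some $f_0\in\mathcal F_\phi$ satisfies $\langle f_0,k_\mu\rangle=\delta_{0\mu}$ for $\mu\in\Lambda$. Project $f_0$ onto $V$; this does not change the products with the $k_\mu$. Let $F\in H$ be the image under $U$. Then $\int F\bar E_\mu G\,dx=\delta_{0\mu}$ for $\mu\in\Lambda$. By Cauchy–Schwarz $FG\in L^1(dx)$. It is invariant, so its coefficients off $\Lambda$ vanish, and those on $\Lambda$ are $\delta_{0\mu}$. Hence $FG=1$ a.e., and $\int G^{-1}dx=\int|F|^2G\,dx<\infty$.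

**Step 5: if $G$ has no zero, $\Lambda$ is an interpolation set.** By compactness $G\ge c>0$, so Step 3 applies, and it remains to see that $(f_\lambda)$ is Bessel. For $f\in\mathcal F_\phi$ let $F\in H$ be the image under $U$ of its projection onto $V$. Then $F\in L^2(dx)$, $|\langle f,f_\lambda\rangle|=|\int F\bar E_\lambda\,dx|$, and by Parseval
$$\sum_\lambda|\langle f,f_\lambda\rangle|^2=\int|F|^2dx\le c^{-1}\int|F|^2G\,dx\le c^{-1}\|f\|^2 .$$
The criterion of Section 1 applies.

**Step 6: if $\Lambda$ is an interpolation set, $G$ has no zero.** Take the biorthogonal Bessel sequence $(f_\lambda)$ of the criterion. For a finite sum $F=\sum c_\mu e_\mu$ we have $\langle F,f_\lambda\rangle=\varepsilon(\lambda)c_\lambda$, so $\sum|c_\lambda|^2\le C\|F\|^2$. By (5) this says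
$$\int|P|^2dx\le C\int|P|^2G\,dx\tag{8}$$
for $P\in\mathrm{span}\{E_\lambda\}$, and by (6) for all bounded invariant $P$. Let $P$ be the indicator of the open invariant set $\{G<\frac1{2C}\}$. Then (8) says that its measure is at most half of itself, so the set is null. Being open, it is empty, and $G\ge\frac1{2C}$ everywhere. $\square$

The question about entire functions has become: can a symbol $G$ have a zero and still satisfy $G^{-1}\in L^1$?

## 4. One variable and product lattices: zeros of codimension two

**The lattice $\mathbb Z[i]$ in $\mathbb C$.** Here $G=g$, which by Lemma 1 vanishes to order exactly two at one point of a two-dimensional torus. Since $\int_0\varrho^{-2}\varrho\,d\varrho=\infty$, we have $\int g^{-1}=\infty$. By Proposition 2, $\mathbb Z[i]$ is not even a weak interpolation set.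

**The sublattice $\{u+iv: v\text{ even}\}$ in $\mathbb C$.** Here $a=1$, $N=2$, and $G(s,t)=\frac12\big(g(s,t)+g(s,t+\frac12)\big)$. The two terms vanish at $(\frac12,\frac12)$ and at $(\frac12,0)$ respectively, so $G>0$, and this is an interpolation set. Passing from $\mathbb Z[i]$ to this sublattice jumps over the gap between the two properties, in agreement with the one-variable theorem.

**The product $\mathbb Z[i]^n$ in $\mathbb C^n$.** The natural way to use more variables is to take products. Now $G=\prod_jg(s_j,t_j)$, and $\int G^{-1}=\big(\int g^{-1}\big)^n=\infty$. The extra dimensions did not help: the zero set is the union of the sets $\{(s_j,t_j)=(\frac12,\frac12)\}$, each of real codimension two. Transversally to such a set the integral of $1/G$ is again the divergent two-dimensional integral.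

**Thinning one coordinate.** In $\mathbb C^2$ take $\{\operatorname{Im}\lambda_1\text{ even}\}$, that is, $a=(1,0)$, $N=2$. Then
$$G=\tfrac12\big(g(s_1,t_1)+g(s_1,t_1+\tfrac12)\big)\,g(s_2,t_2).$$
The first factor is bounded below and the second is as before, so again $\int G^{-1}=\infty$. Thinning both coordinates separately would make $G$ a product of two positive functions, hence an interpolation set.

This is the exact obstruction. A zero of order two has integrable inverse square distance when the zero set has codimension greater than two, but a product symbol vanishes as soon as one of its factors does. We need the zero set to shrink to isolated points while remaining nonempty. Formula (3) says how: imposing one congruence replaces $G$ by an average of translates, and the zero set of an average of nonnegative functions is the intersection of their zero sets. The congruence must move all coordinates at once.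

**The coupled lattice in $\mathbb C^2$.** For $\Lambda_2$, where $a=(1,1)$ and $N=2$,
$$G=\tfrac12\Big[g(s_1,t_1)\,g(s_2,t_2)+g(s_1,t_1+\tfrac12)\,g(s_2,t_2+\tfrac12)\Big].$$
The first product vanishes iff $(s_j,t_j)=(\frac12,\frac12)$ for some $j$, the second iff $(s_j,t_j)=(\frac12,0)$ for some $j$. The same $j$ cannot serve both. So $G=0$ at exactly two points: $s_1=s_2=\frac12$ and $(t_1,t_2)=(\frac12,0)$ or $(0,\frac12)$. Near the first of these, the first product is comparable to the squared distance of $(s_1,t_1)$ from $(\frac12,\frac12)$, and the second to the squared distance of $(s_2,t_2)$ from $(\frac12,0)$. Their sum is comparable to the full squared distance in dimension four, and $\int_0\varrho^{-2}\varrho^3\,d\varrho<\infty$. By Proposition 2, $\Lambda_2$ is a weak interpolation set and not an interpolation set.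

## 5. The congruence $\sum\operatorname{Im}\lambda_j\equiv0$ modulo $n$: isolated zeros

Now take $\Lambda=\Lambda_n$, so $a=(1,\dots,1)$ and $N=n$, and (3) reads
$$G(s,t)=\frac1n\sum_{k=0}^{n-1}\ \prod_{j=1}^ng\big(s_j,t_j+\tfrac kn\big).\tag{9}$$

**Lemma 3.** $G\ge0$, its zero set $\mathcal Z$ is finite and nonempty, and $c\,\mathrm{dist}(x,\mathcal Z)^2\le G(x)\le C\,\mathrm{dist}(x,\mathcal Z)^2$ on $\mathbb T^{2n}$.

*Proof.* **Step 1: the zeros.** All terms of (9) are nonnegative, so $G(x)=0$ iff for each $k\in\{0,\dots,n-1\}$ there is $j$ with $s_j=\frac12$ and $t_j\equiv\frac12-\frac kn$. Such a $j$ determines $k$, so the choice $k\mapsto j$ is injective, hence a bijection $\sigma:\{0,\dots,n-1\}\to\{1,\dots,n\}$. Thus $\mathcal Z$ consists of the $n!$ points $x_\sigma$ given by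
$$s_j=\tfrac12\ \text{for all }j,\qquad t_{\sigma(k)}=\tfrac12-\tfrac kn\ \text{for all }k.$$

**Step 2: the order of vanishing.** Near $x_\sigma$, consider the $k$-th product in (9). Its factor with $j=\sigma(k)$ is, by Lemma 1, comparable to the squared distance between the $\sigma(k)$-th pair $(s_j,t_j)$ of $x$ and that of $x_\sigma$. The factor with $j=\sigma(k')$, $k'\ne k$, has second argument $\frac12-\frac{k'}n+\frac kn\ne\frac12$ at $x_\sigma$, so it does not vanish there. Hence the $k$-th product is comparable to the squared distance in the $\sigma(k)$-th pair. Summing over $k$ gives $G(x)\simeq|x-x_\sigma|^2$ near $x_\sigma$. Away from $\mathcal Z$ both sides are bounded above and below by compactness. $\square$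

**Proof of Theorem A for $\phi=\frac\pi2|z|^2$.** By Lemma 3, $G^{-1}\le C\,\mathrm{dist}(x,\mathcal Z)^{-2}$ with $\mathcal Z$ finite in a torus of dimension $2n\ge4$, so $\int G^{-1}dx<\infty$. By Proposition 2, $\Lambda_n$ is a weak interpolation set. Since $\mathcal Z\neq\emptyset$, Proposition 2 also says that $\Lambda_n$ is not an interpolation set. $\square$

One can see the failure concretely. Insert in (8) the indicator of $B_r=\{\mathrm{dist}(x,\mathcal Z)<r\}$, which is invariant because $G$, hence $\mathcal Z$, is. One would get $|B_r|\le C\int_{B_r}G\,dx\le C'r^2|B_r|$, impossible for small $r$.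

## 6. Equivalent weights

The second half of Theorem A is a transfer of the counterexample. Both properties involve only point values and norms, so they survive any isomorphism that respects these.

**Lemma 4.** Let $T:\mathcal F_\phi\to\mathcal F_\psi$ be a linear bijection with $A^{-1}\|f\|_\phi\le\|Tf\|_\psi\le A\|f\|_\phi$ for some $A\ge 1$. Let $\beta:\Lambda\to\Lambda'$ be a bijection of countable sets, and suppose $(Tf)(\beta(\lambda))=m(\lambda)f(\lambda)$ with $m(\lambda)\ne0$. Assume also that for each $\lambda\in\Lambda$ some $f\in\mathcal F_\phi$ has $f(\lambda)\neq0$. Then $\Lambda$ is a (weak) interpolation set for $\mathcal F_\phi$ iff $\Lambda'$ is one for $\mathcal F_\psi$.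

*Proof.* Since $\|K_\lambda\|=\sup\{|f(\lambda)|:\|f\|\le1\}$, we have $A^{-1}|m(\lambda)|\,\|K^\phi_\lambda\|\le\|K^\psi_{\beta(\lambda)}\|\le A|m(\lambda)|\,\|K_\lambda^\phi\|$. So $q_\lambda=\|K^\psi_{\beta(\lambda)}\|/\big(m(\lambda)\|K^\phi_\lambda\|\big)$ satisfies $A^{-1}\le|q_\lambda|\le A$, and
$$\langle Tf,k^\psi_{\beta(\lambda)}\rangle_\psi=\frac{m(\lambda)f(\lambda)}{\|K^\psi_{\beta(\lambda)}\|}=\frac1{q_\lambda}\langle f,k^\phi_\lambda\rangle_\phi .$$
If $\Lambda$ is an interpolation set and $c'\in l^2(\Lambda')$, solve $\langle f,k^\phi_\lambda\rangle=q_\lambda c'_{\beta(\lambda)}$, which is again $l^2$ data; then $Tf$ interpolates $c'$. If $(f_\lambda)$ is a bounded biorthogonal family for $\Lambda$, then $q_\lambda Tf_\lambda$ is one for $\Lambda'$: its product with $k^\psi_{\beta(\nu)}$ is $q_\lambda\delta_{\lambda\nu}/q_\nu=\delta_{\lambda\nu}$, and its norm is at most $A^2\|f_\lambda\|$. For the converses use $T^{-1}$. $\square$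

**End of the proof of Theorem A.** Let $\phi_0=\frac\pi2|z|^2$ and let $\phi=|Az|^2+\operatorname{Re}h+O(1)$ be admissible. Put $B=\sqrt{2/\pi}\,A$, so that $\phi_0(Bz)=|Az|^2$. We reach $\phi$ from $\phi_0$ in three moves, each covered by Lemma 4; nonvanishing values are available at every point because $1\in\mathcal F_{\phi_0}$ and each $T$ preserves this property.

1. From $\phi_0$ to $\phi_0\circ B$: $Tf=f\circ B$, with $\|Tf\|=|\det B|^{-1}\|f\|$, $\beta(\lambda)=B^{-1}\lambda$, $m=1$.
2. From $\phi_0\circ B$ to $\phi_0\circ B+\operatorname{Re}h$: $Tf=fe^h$, an isometry, with $\beta=\mathrm{id}$, $m=e^{h}$.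
3. Adding a bounded function to the weight: $T$ is the identity, and the two norms are equivalent.

So $B^{-1}\Lambda_n$ is a weak interpolation set and not an interpolation set for $\mathcal F_\phi$. $\blacksquare$

## 7. Polynomial decay of the biorthogonal functions

We prove Theorem B. Let $n\ge2$, $\phi=\frac\pi2|z|^2$, $\Lambda=\Lambda_n$, let $G,\mathcal Z$ be as in Lemma 3, and let $\tilde f_\lambda,f_\lambda$ be as in (7). The plan is to write $|\tilde f_\lambda(z)|e^{-\phi(z)}$ as a Fourier coefficient, at a frequency of size about $|z-\lambda|$, of a function with a controlled singularity on $\mathcal Z$.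

**Step 1: kernels at general points in the torus model.** For $z\in\mathbb C^n$ put
$$\Phi_z=\sum_{\mu\in\Lambda}\langle k_z,e_\mu\rangle E_\mu .$$
By (1), $|\langle k_z,e_\mu\rangle|=e^{-\frac\pi2|z-\mu|^2}$, so $\Phi_z$ is $C^\infty$ and invariant, with all $C^m$ norms bounded uniformly for $z$ in a compact set. If $F=\sum c_\mu e_\mu$ is a finite sum and $P=\sum c_\mu E_\mu$, then
$$F(z)e^{-\phi(z)}=\langle F,k_z\rangle=\sum c_\mu\overline{\langle k_z,e_\mu\rangle}=\int P\,\overline{\Phi_z}\,dx .\tag{10}$$

**Step 2: covariance.** This reduces general $z$ to $z$ in a compact set. For $b\in\mathbb C^n$ let $W_bf(\zeta)=e^{\pi\langle\zeta,b\rangle-\frac\pi2|b|^2}f(\zeta-b)$. Since $|W_bf(\zeta)|^2e^{-\pi|\zeta|^2}=|f(\zeta-b)|^2e^{-\pi|\zeta-b|^2}$, $W_b$ is isometric, and $W_{-b}W_bf=f$ by direct substitution, so $W_b$ is unitary. Also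
$$W_bk_z(\zeta)=e^{\pi\langle\zeta,z+b\rangle-\frac\pi2|b|^2-\frac\pi2|z|^2-\pi\langle b,z\rangle}=e^{-i\pi\operatorname{Im}\langle b,z\rangle}k_{z+b}(\zeta),$$
because $|z+b|^2=|z|^2+|b|^2+2\operatorname{Re}\langle b,z\rangle$. For $\lambda=u+iv$ and $\mu=u'+iv'$ in $\Lambda$ this gives
$$W_\lambda e_\mu=(-1)^{v'\cdot u'+v\cdot u'+u\cdot v'}k_{\mu+\lambda}=(-1)^{v\cdot u}(-1)^{(v+v')\cdot(u+u')}k_{\mu+\lambda}=\varepsilon(\lambda)e_{\mu+\lambda}.$$
Hence $\langle k_{z+\lambda},e_\mu\rangle=\omega\,\langle W_\lambda k_z,W_\lambda e_{\mu-\lambda}\rangle=\omega\,\langle k_z,e_{\mu-\lambda}\rangle$ with $|\omega|=1$ independent of $\mu$, and therefore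
$$\Phi_{z+\lambda}=\omega\,E_\lambda\,\Phi_z .\tag{11}$$

**Step 3: $|\Phi_z|^2\le CG$ with $C$ independent of $z$.** This says that $\Phi_z$ vanishes on $\mathcal Z$, and it gains one power in the final estimate. The sub-mean value property at $0$ gives $|F(0)|^2\le C\int_{B(0,1/2)}|F|^2e^{-2\phi}dm$ for entire $F$. Apply it to $W_{-b}F$, whose value at $0$ is $e^{-\phi(b)}F(b)$, to get
$$|F(b)|^2e^{-2\phi(b)}\le C\int_{B(b,1/2)}|F|^2e^{-2\phi}dm .$$
Points of $\Lambda$ are at mutual distance at least $1$, so the open balls $B(z+\nu,\frac12)$, $\nu\in\Lambda$, are disjoint, and $\sum_\nu|F(z+\nu)|^2e^{-2\phi(z+\nu)}\le C\|F\|^2$. Let $F,P$ be as in (10). By (10), (11) and Parseval for the invariant function $P\,\overline{\Phi_z}$, the left side is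
$$\sum_{\nu\in\Lambda}\Big|\int P\,\overline{\Phi_z}\,\overline{E_\nu}\,dx\Big|^2=\int|P|^2|\Phi_z|^2dx .$$
With (5), $\int|P|^2|\Phi_z|^2dx\le C\int|P|^2G\,dx$ for $P\in\mathrm{span}\{E_\lambda\}$, and by (6) for all bounded invariant $P$. Taking for $P$ the indicator of the open invariant set $\{|\Phi_z|^2>CG\}$ shows that this set is null, hence empty.

**Step 4: $\tilde f_\lambda(z)$ as an integral.** Choose $P_j\in\mathrm{span}\{E_\mu\}$ with $P_j\to E_\lambda/G$ in $L^2(G\,dx)$. By (10), $\langle U^{-1}P_j,k_z\rangle=\int P_j\overline{\Phi_z}\,dx$, and the left side tends to $\langle\tilde f_\lambda,k_z\rangle$. On the right, Cauchy–Schwarz gives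
$$\Big|\int\Big(P_j-\frac{E_\lambda}G\Big)\overline{\Phi_z}\,dx\Big|\le\Big\|P_j-\frac{E_\lambda}G\Big\|_{L^2(G\,dx)}\Big(\int\frac{|\Phi_z|^2}G\,dx\Big)^{1/2}\longrightarrow0,$$
since the last integral is bounded by Step 3. So $\tilde f_\lambda(z)e^{-\phi(z)}=\int E_\lambda\overline{\Phi_z}\,G^{-1}dx$. Let $Q$ be a compact fundamental domain of the lattice $\Lambda$ and write $z=\nu+\zeta$ with $\nu\in\Lambda$, $\zeta\in Q$. By (11),
$$|\tilde f_\lambda(z)|e^{-\phi(z)}=\Big|\int E_{\lambda-\nu}\,h_\zeta\,dx\Big|,\qquad h_\zeta=\overline{\Phi_\zeta}/G .\tag{12}$$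

**Step 5: derivative bounds for $h_\zeta$.** Let $\rho(x)=\mathrm{dist}(x,\mathcal Z)$. We claim that, off $\mathcal Z$ and uniformly in $\zeta\in Q$,
$$|\partial^\alpha h_\zeta|\le C_\alpha\rho^{-1-|\alpha|}.\tag{13}$$
First, $|\partial^\alpha\Phi_\zeta|\le C_\alpha\rho^{1-|\alpha|}$. For $\alpha=0$ this is $|\Phi_\zeta|\le C\sqrt G\le C\rho$ from Step 3 and Lemma 3. For $|\alpha|\ge1$ the derivatives are bounded and $\rho^{1-|\alpha|}$ is bounded below. Next, $|\partial^\alpha G|\le C_\alpha\rho^{2-|\alpha|}$. For $\alpha=0$ this is Lemma 3. For $|\alpha|=1$ use that $G\ge0$ is smooth and vanishes on $\mathcal Z$, so $\nabla G=0$ there and $|\nabla G|\le C\rho$. For $|\alpha|\ge2$ use boundedness. By induction on $|\alpha|$, $\partial^\alpha(1/G)$ is a linear combination of terms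
$$\frac{\prod_{i=1}^m\partial^{\alpha_i}G}{G^{m+1}},\qquad\sum_i\alpha_i=\alpha ,$$
and as $G\ge c\rho^2$, each is at most $C\rho^{2m-|\alpha|}\rho^{-2m-2}=C\rho^{-2-|\alpha|}$. The Leibniz rule now gives (13).

**Step 6: Fourier decay.** Let $d=2n$ and let $h$ satisfy $|\partial^\alpha h|\le C\rho^{-1-|\alpha|}$ for $|\alpha|\le d$. We show that its Fourier coefficients satisfy $|\hat h(\xi)|\le C(1+|\xi|)^{1-d}$. For bounded $|\xi|$ this holds since $h\in L^1$. For large $|\xi|$ put $r=|\xi|^{-1}$. By adding rescaled copies of one fixed bump function, one around each point of $\mathcal Z$, choose a smooth $\chi_r$ with values in $[0,1]$, equal to $1$ on $\{\rho\le r\}$, supported in $\{\rho\le2r\}$, with $|\partial^\alpha\chi_r|\le C_\alpha r^{-|\alpha|}$. The inner part contributes at most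
$$\int|\chi_rh|\,dx\le C\int_{\rho\le2r}\rho^{-1}dx\le Cr^{d-1}=C|\xi|^{1-d}.$$
For the outer part pick a coordinate with $|\xi_j|\ge|\xi|/\sqrt d$ and integrate by parts $d$ times in it. In $\partial_j^d\big((1-\chi_r)h\big)$ the term with no derivative on $1-\chi_r$ is at most $C\rho^{-1-d}$ on $\{\rho\ge r\}$. A term with $l\ge1$ derivatives on $\chi_r$ lives on $\{r\le\rho\le2r\}$ and is at most $Cr^{-l}\rho^{-1-d+l}\le C\rho^{-1-d}$. Hence the contribution is at most
$$C|\xi|^{-d}\int_{\rho\ge r}\rho^{-1-d}dx\le C|\xi|^{-d}\int_r^\infty\varrho^{-1-d}\varrho^{d-1}d\varrho=C|\xi|^{-d}r^{-1}=C|\xi|^{1-d}.$$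

**Step 7: conclusion.** The frequency in (12) has length $|\lambda-\nu|$, and $|z-\lambda|\le|\nu-\lambda|+C$ because $\zeta\in Q$. So
$$|f_\lambda(z)|e^{-\phi(z)}=|\tilde f_\lambda(z)|e^{-\phi(z)}\le C(1+|\lambda-\nu|)^{1-2n}\le C'(1+|z-\lambda|)^{1-2n}.$$
The $p$-th power of the right side is integrable over $\mathbb R^{2n}$, uniformly in $\lambda$, when $p(2n-1)>2n$. $\blacksquare$

Step 3 matters. With only $|\partial^\alpha\Phi_\zeta|\le C_\alpha$, Step 5 gives $|\partial^\alpha h_\zeta|\le C\rho^{-2-|\alpha|}$, and the two computations of Step 6 give $r^{d-2}$ and $|\xi|^{-d}r^{-2}$, that is, decay of order $2n-2$ only. For $n=2$ this bound alone would not even show that $f_\lambda\in\mathcal F^2_\phi$.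

## 8. Kernel bounds and separation for a general admissible weight

Now $n\ge1$ and $\phi$ is any admissible weight on $\mathbb C^n$; write $K(z,w)=K_w(z)$. The proof of Theorem C uses two facts. The first is quoted.

**(F1)** (H. Delin, *Ann. Inst. Fourier* 48 (1998); N. Lindholm, *J. Funct. Anal.* 182 (2001).) There are $C,\kappa>0$ with
$$C^{-1}e^{2\phi(z)}\le K(z,z)\le Ce^{2\phi(z)},\qquad |K(z,w)|\le Ce^{\phi(z)+\phi(w)-\kappa|z-w|}.$$

Since $\|K_w\|^2=K(w,w)\simeq e^{2\phi(w)}$, it follows that
$$|k_\mu(z)|e^{-\phi(z)}\le C_1e^{-\kappa|z-\mu|}.\tag{14}$$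
For $\phi=\frac\pi2|z|^2$ one has $K(z,z)=e^{2\phi(z)}$ and $|K(z,w)|=e^{\phi(z)+\phi(w)-\frac\pi2|z-w|^2}$, so both bounds are visible.

**(F2)** There is $C$ such that for each $a\in\mathbb C^n$ there is $h_a$ holomorphic on $B(a,1)$ with $|\phi-\operatorname{Re}h_a|\le C$ on $B(a,1)$.

For $\phi=\frac\pi2|z|^2$ take $h_a(z)=\pi\langle z,a\rangle-\frac\pi2|a|^2$; then $\phi-\operatorname{Re}h_a=\frac\pi2|z-a|^2$.

*Proof of (F2).* **Step 1: a bounded primitive.** Let $\phi_\epsilon$, $0<\epsilon\le1$, be the convolutions of $\phi$ with radial mollifiers. They are smooth and plurisubharmonic and decrease to $\phi$ as $\epsilon\downarrow0$. Since $0\le i\partial\bar\partial\phi_\epsilon\le C\,i\partial\bar\partial|z|^2$, the coefficients of the real closed 2-form $\theta=i\partial\bar\partial\phi_\epsilon$ are bounded independently of $\epsilon$ and $a$. The Poincaré homotopy formula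
$$\eta_z(X)=\int_0^1 r\,\theta_{a+r(z-a)}(z-a,X)\,dr$$
gives a smooth real 1-form with $d\eta=\theta$ and $|\eta|\le C$ on $B(a,1)$.

**Step 2: a bounded potential.** Split $\eta=\eta^{1,0}+\eta^{0,1}$ with $\eta^{1,0}=\overline{\eta^{0,1}}$. As $d\eta$ has type $(1,1)$, $\bar\partial\eta^{0,1}=0$. The Henkin sup-norm estimate for $\bar\partial$ on the ball gives $\beta$ with $\bar\partial\beta=\eta^{0,1}$ and $|\beta|\le C'$, where $C'$ is independent of $\epsilon$ and $a$; by ellipticity $\beta$ is smooth. Then $\eta=\partial\bar\beta+\bar\partial\beta$, and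
$$i\partial\bar\partial\phi_\epsilon=d\eta=\bar\partial\partial\bar\beta+\partial\bar\partial\beta=\partial\bar\partial(\beta-\bar\beta)=2i\,\partial\bar\partial\operatorname{Im}\beta .$$
So $\phi_\epsilon-2\operatorname{Im}\beta$ is pluriharmonic on the ball, equal to $\operatorname{Re}h_\epsilon$ for some holomorphic $h_\epsilon$, and $|\phi_\epsilon-\operatorname{Re}h_\epsilon|\le2C'$.

**Step 3: the limit $\epsilon\to0$.** On $B(a,1)$ we have $\operatorname{Re}h_\epsilon\le\phi_1+2C'\le R$ for some $R$ depending on $a$ but not on $\epsilon$, and at the center $\operatorname{Re}h_\epsilon(a)\ge\phi(a)-2C'$. By Harnack's inequality the nonnegative harmonic functions $R-\operatorname{Re}h_\epsilon$ are locally bounded, so along a sequence $\epsilon\to0$ the functions $\operatorname{Re}h_\epsilon$ converge locally uniformly to a pluriharmonic function $\operatorname{Re}h_a$. Since $\phi_\epsilon\to\phi$ pointwise, $|\phi-\operatorname{Re}h_a|\le2C'$. $\square$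

**Pointwise bounds.** By (F2) and the sub-mean value property of $|fe^{-h_a}|^p$, for $p=1,2$ and entire $f$,
$$|f(a)|^pe^{-p\phi(a)}\le C_3\int_{B(a,1)}|f|^pe^{-p\phi}\,dm .\tag{15}$$
In particular $|f|e^{-\phi}\le C\|f\|_{p,\phi}$. For $p=1$ this gives $\int|f|^2e^{-2\phi}dm\le C\|f\|_{1,\phi}^2$, so $\mathcal F^1_\phi\subset\mathcal F_\phi$.

**Lemma 5 (separation).** Suppose $(f_\lambda)$ is biorthogonal to $(k_\lambda)_{\lambda\in\Lambda}$ and $\sup_\lambda\|f_\lambda\|_{p,\phi}\le M$ with $p=1$ or $p=2$. Then the points of $\Lambda$ are at mutual distance at least some $\delta_0>0$, and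
$$\sup_{z\in\mathbb C^n}\sum_{\lambda\in\Lambda}e^{-\epsilon|z-\lambda|}<\infty\qquad\text{for all }\epsilon>0 .\tag{16}$$

*Proof.* Let $\lambda\ne\nu$ with $|\lambda-\nu|<\frac14$, and $F=f_\lambda e^{-h_\lambda}$ on $B(\lambda,1)$. By (F2) and (15), $|F(z)|\le C|f_\lambda(z)|e^{-\phi(z)}\le CM$ there. Also $F(\nu)=0$, since $f_\lambda(\nu)=\|K_\nu\|\langle f_\lambda,k_\nu\rangle=0$, while by (F1)
$$|F(\lambda)|\ge c\,|f_\lambda(\lambda)|e^{-\phi(\lambda)}=c\,\|K_\lambda\|e^{-\phi(\lambda)}\ge c'.$$
Cauchy's estimates bound $\nabla F$ on $B(\lambda,\frac14)$ by $CM$, so $c'\le|F(\lambda)-F(\nu)|\le CM|\lambda-\nu|$. This bounds $|\lambda-\nu|$ from below. Separation implies that a ball of radius $R$ contains at most $C(1+R)^{2n}$ points of $\Lambda$, and (16) follows by summing over the shells $j\le|z-\lambda|<j+1$. $\square$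

## 9. $\mathcal F^1$ bounds, interpolation and exponential decay

We prove Theorem C. The implication (c)$\Rightarrow$(b) is immediate: $\int Ce^{-c|z-\lambda|}dm(z)$ is finite and independent of $\lambda$.

**Proof of (b)$\Rightarrow$(a).** Let $M=\sup_\lambda\|f_\lambda\|_{1,\phi}$ and assume $\Lambda\ne\emptyset$, so $M>0$. By Lemma 5, (16) holds. The target is the inequality $\sum|c_\lambda|^2\le C\|\sum c_\lambda k_\lambda\|^2$.

**Step 1: a lower bound in sup norms.** For a finite sequence $c=(c_\mu)$ let $F_c=\sum c_\mu k_\mu$ and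
$$Tc(z)=F_c(z)e^{-\phi(z)}=\sum_\mu T(z,\mu)c_\mu,\qquad|T(z,\mu)|\le C_1e^{-\kappa|z-\mu|},$$
by (14). Since $c_\lambda=\langle F_c,f_\lambda\rangle$ and $|\langle F_c,f_\lambda\rangle|\le\sup_z|F_c(z)|e^{-\phi(z)}\cdot\|f_\lambda\|_{1,\phi}$,
$$\|c\|_\infty\le M\|Tc\|_\infty\qquad\text{for all finite }c .\tag{17}$$
Here the $\mathcal F^1$ bound enters. With an $\mathcal F^2$ bound one would get $\|c\|_\infty\le M\|Tc\|_{L^2}$. The same commutator estimate in $L^2$ would leave an error of size $\epsilon\|wc\|_{l^2}$, and this cannot be absorbed into $\|wc\|_\infty$ on the left. In (17) the norms on both sides are of the same kind, so the next step works.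

**Step 2: localization.** We insert an exponential weight into (17). Fix $\lambda_0\in\Lambda$, $0<\epsilon\le\kappa/2$, and $w(z)=e^{-\epsilon|z-\lambda_0|}$. Since $e^{-\epsilon|z-\mu|}\le w(z)/w(\mu)\le e^{\epsilon|z-\mu|}$,
$$|w(\mu)-w(z)|\le w(\mu)\big(e^{\epsilon|z-\mu|}-1\big)\le w(\mu)\,\epsilon|z-\mu|e^{\epsilon|z-\mu|}.$$
Therefore, writing $wc$ for the sequence $(w(\mu)c_\mu)$,
$$|T(wc)(z)-w(z)Tc(z)|\le\epsilon\,C_1\|wc\|_\infty\sum_\mu|z-\mu|e^{-\frac\kappa2|z-\mu|}\le\epsilon\,C_2\|wc\|_\infty ,$$
where the sum is bounded by (16), because $|z-\mu|e^{-\frac\kappa2|z-\mu|}\le Ce^{-\frac\kappa4|z-\mu|}$. Apply (17) to $wc$ with $\epsilon=\min\big(\frac\kappa2,\frac1{2MC_2}\big)$, which does not depend on $\lambda_0$: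
$$\|wc\|_\infty\le M\|w\,Tc\|_\infty+M\epsilon C_2\|wc\|_\infty\le M\|w\,Tc\|_\infty+\tfrac12\|wc\|_\infty .$$
So $\|wc\|_\infty\le2M\|w\,Tc\|_\infty$, and in particular, as $w(\lambda_0)=1$,
$$|c_{\lambda_0}|\le2M\sup_ze^{-\epsilon|z-\lambda_0|}|F_c(z)|e^{-\phi(z)}.$$

**Step 3: from sup norms to $l^2$.** Square, use (15) with $p=2$ at the point $z$, and note $e^{-2\epsilon|z-\lambda_0|}\le e^{2\epsilon}e^{-2\epsilon|\zeta-\lambda_0|}$ for $\zeta\in B(z,1)$. This gives
$$|c_{\lambda_0}|^2\le C_4\int e^{-2\epsilon|\zeta-\lambda_0|}|F_c(\zeta)|^2e^{-2\phi(\zeta)}dm(\zeta).$$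
Summing over $\lambda_0\in\Lambda$ and using (16),
$$\sum_\lambda|c_\lambda|^2\le C_5\|F_c\|_\phi^2\qquad\text{for all finite }c .\tag{18}$$

**Step 4: solving the interpolation problem.** Let $(b_\lambda)\in l^2(\Lambda)$. By (18) the functional $\sum c_\lambda k_\lambda\mapsto\sum c_\lambda\bar b_\lambda$ is well defined on $\mathrm{span}\{k_\lambda\}$ and bounded by $\sqrt{C_5}\,\|b\|_2$. By the Riesz representation theorem there is $f\in\mathcal F_\phi$ with $\langle k_\lambda,f\rangle=\bar b_\lambda$, that is, $\langle f,k_\lambda\rangle=b_\lambda$. So $\Lambda$ is an interpolation set. $\square$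

**Proof of (a)$\Rightarrow$(c).** The idea is that the Gram matrix is invertible with exponentially decaying entries, and that its inverse inherits such decay.

**Step 1: the Gram matrix.** An interpolation set is a weak interpolation set, so (16) holds by Lemma 5 with $p=2$. Let $(f'_\lambda)$ be the biorthogonal Bessel sequence of the criterion. For finite $c$ we have $\langle F_c,f'_\lambda\rangle=c_\lambda$, hence $\sum|c_\lambda|^2\le\delta^{-1}\|F_c\|^2$ for some $\delta>0$. Put $\Gamma_{\lambda\mu}=\langle k_\mu,k_\lambda\rangle$, so that $\langle\Gamma c,c\rangle_{l^2}=\|F_c\|^2$. By (14) and (F1), $|\Gamma_{\lambda\mu}|=|k_\mu(\lambda)|/\|K_\lambda\|\le Ce^{-\kappa|\lambda-\mu|}$. With (16), Schur's test shows that $\Gamma$ is bounded on $l^2(\Lambda)$. It is self-adjoint with $\Gamma\ge\delta$, so it is invertible and $\|\Gamma^{-1}\|\le1/\delta$.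

**Step 2: decay of the inverse.** Fix $\lambda\in\Lambda$ and $R>0$, let $m(\mu)=\min(|\mu-\lambda|,R)$, a 1-Lipschitz function, and let $w_R$ be the bounded, invertible diagonal operator with entries $e^{\epsilon m(\mu)}$. The $(\nu,\mu)$ entry of $w_R\Gamma w_R^{-1}-\Gamma$ is $\Gamma_{\nu\mu}\big(e^{\epsilon(m(\nu)-m(\mu))}-1\big)$, of modulus at most $Ce^{-\kappa|\nu-\mu|}(e^{\epsilon|\nu-\mu|}-1)$. This bound is symmetric, so Schur's test gives, for $\epsilon\le\kappa/2$,
$$\|w_R\Gamma w_R^{-1}-\Gamma\|\le\sup_\nu\sum_\mu Ce^{-\kappa|\nu-\mu|}\big(e^{\epsilon|\nu-\mu|}-1\big)\le C\epsilon\sup_\nu\sum_\mu|\nu-\mu|e^{-\frac\kappa2|\nu-\mu|}.$$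
The last supremum is finite by (16), so the left side is at most $\delta/2$ for some $\epsilon\in(0,\kappa/2]$ independent of $R$ and $\lambda$. Write $w_R\Gamma w_R^{-1}=\Gamma+D=(I+D\Gamma^{-1})\Gamma$ with $\|D\Gamma^{-1}\|\le\frac12$. The Neumann series gives
$$\|w_R\Gamma^{-1}w_R^{-1}\|=\|(\Gamma+D)^{-1}\|\le\frac2\delta .$$
Apply this operator to the unit vector at $\lambda$, which $w_R^{-1}$ fixes since $m(\lambda)=0$. Its $\mu$-th component satisfies $e^{\epsilon\min(|\mu-\lambda|,R)}|(\Gamma^{-1})_{\mu\lambda}|\le\frac2\delta$. Letting $R\to\infty$,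
$$|(\Gamma^{-1})_{\mu\lambda}|\le\tfrac2\delta\,e^{-\epsilon|\mu-\lambda|}.\tag{19}$$

**Step 3: the biorthogonal functions.** Put $f_\lambda=\sum_\mu(\Gamma^{-1})_{\mu\lambda}k_\mu$. The series converges in $\mathcal F_\phi$ because $\|F_c\|^2=\langle\Gamma c,c\rangle\le\|\Gamma\|\|c\|_2^2$, and
$$\langle f_\lambda,k_\nu\rangle=\sum_\mu\Gamma_{\nu\mu}(\Gamma^{-1})_{\mu\lambda}=\delta_{\lambda\nu}.$$
Norm convergence implies pointwise convergence, so (14) and (19) give
$$|f_\lambda(z)|e^{-\phi(z)}\le C\sum_\mu e^{-\epsilon|\mu-\lambda|-\kappa|z-\mu|}\le Ce^{-\frac\epsilon2|z-\lambda|}\sum_\mu e^{-\frac\epsilon2|z-\mu|}\le C'e^{-\frac\epsilon2|z-\lambda|}.$$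
The middle inequality uses $\frac\epsilon2|\mu-\lambda|+\frac\epsilon2|z-\mu|\ge\frac\epsilon2|z-\lambda|$ and $\kappa-\frac\epsilon2\ge\frac\epsilon2$; the last is (16). The bound also shows $f_\lambda\in\mathcal F^1_\phi$. This is (c), and Theorem C is proved. $\blacksquare$
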